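# Counting relative positions of packed rectangles: $CR_n=n!\cdot \mathrm{Baxter}_n$

## 1. Four squares in a grid, and lists that describe every packing

Put four unit squares into a two-by-two grid and number them as follows: $1$ is top left, $2$ is bottom left, $3$ is top right, $4$ is bottom right. Now describe the picture by saying, for each pair, how the two squares lie relative to each other, using one of the words west, south, east, north. "Square $i$ is west of square $j$" means that the right side of $i$ is not to the right of the left side of $j$, and similarly for the other words. For four of the six pairs there is no choice: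

$$1 \text{ north of } 2,\qquad 3\text{ north of }4,\qquad 1\text{ west of }3,\qquad 2\text{ west of }4 .$$

For the two diagonal pairs there is a choice. Square $1$ is both west and north of $4$, and square $2$ is both west and south of $3$. So the grid has exactly four descriptions. Write them as $(\text{relation of }1\text{ to }4,\ \text{relation of }2\text{ to }3)$:

$$(W,W),\quad (W,S),\quad (N,S),\quad (N,W).$$

Now disturb the grid. Keep two full columns but move the cut in the left column slightly up. Then $2$ reaches higher than the bottom of $3$, so "$2$ south of $3$" fails, and the descriptions $(W,W)$ and $(N,W)$ remain. Move the left cut slightly down instead: "$1$ north of $4$" fails, and $(W,W),(W,S)$ remain. Next keep two full rows and move the vertical cut in the top row. If it moves right, then $1$ is no longer west of $4$, and $(N,W),(N,S)$ remain; if it moves left, then $2$ is no longer west of $3$, and $(W,S),(N,S)$ remain.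

So we have four disturbed packings, and each of them accepts two cyclically neighboring descriptions out of four in the cyclic order $(W,W),(W,S),(N,S),(N,W)$. A list of descriptions that serves all four packings need not contain all four descriptions. The two descriptions $(W,S)$ and $(N,W)$ suffice, and one is not enough. How short can a list be that serves every packing of $n$ labeled rectangles?

We fix notation. Let $n\ge 1$. A **packing** consists of rectangles $1,\dots,n$ with sides parallel to the axes, of arbitrary positive widths and heights, not rotated, with pairwise disjoint interiors. Rectangle $i$ is $[l_i,r_i]\times[b_i,t_i]$ with $l_i<r_i$ and $b_i<t_i$. Write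

$$iWj \iff r_i\le l_j,\qquad iSj\iff t_i\le b_j,\qquad iNj\iff jSi,$$

and note that "$i$ east of $j$" is $jWi$. In a packing at least one of $iWj,\ jWi,\ iSj,\ iNj$ holds for every pair. Both $W$ and $S$ are strict partial orders; for instance $iWj$ and $jWk$ give $r_i\le l_j<r_j\le l_k$. So $iWj$ and $jWi$ exclude each other, and so do $iSj$ and $iNj$.

**Definition 1.1.** A *representation* assigns to every pair $i<j$ one of the four relations. It *represents* a packing if every assigned relation holds in the packing. A set of representations is *complete* if it contains a representation of every packing of $n$ rectangles, for all sizes and positions. $CR_n$ is the minimum cardinality of a complete set.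

For $n=1$ there is one (empty) representation, so $CR_1=1$. For $n=2$ there are four representations. Two unit squares side by side, sharing a vertical side, admit only one relation, and the same holds for two stacked squares. With both labelings this gives four packings, each with its own single representation. So $CR_2=4$.

**Definition 1.2.** A permutation $\pi$ of $\{1,\dots,n\}$ is a *Baxter permutation* if there are no indices $i<j<k$ with $j+1<k$ such that $\pi(j+1)<\pi(i)<\pi(k)<\pi(j)$ or $\pi(j)<\pi(k)<\pi(i)<\pi(j+1)$. Equivalently, $\pi$ avoids the vincular patterns $2\text{-}41\text{-}3$ and $3\text{-}14\text{-}2$, where the letters written without a dash between them must be adjacent in the word. $\mathrm{Baxter}_n$ is the number of them.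

For $n=4$ the two words $2413$ and $3142$ are excluded, so $\mathrm{Baxter}_4=22$. The first values are $1,2,6,22,92,422,2074,10754$.

Conjecture 7.55 in "Improved Cardinality Bounds for" (bonndoc.ulb.uni-bonn.de, handle 20.500.11811/7936) states that $CR_n=n!\cdot\mathrm{Baxter}_n$. We have checked $n=1$ and $n=2$: $1=1!\cdot1$ and $4=2!\cdot 2$. These notes prove it.

**Theorem 1.3.** For every $n\ge1$ we have $CR_n=n!\cdot\mathrm{Baxter}_n$.

## 2. Two linear orders that encode a packing

**Definition 2.1.** For linear orders $\pi,\rho$ on $\{1,\dots,n\}$ let $r(\pi,\rho)$ be the representation which, for $i<_\pi j$, assigns "$i$ west of $j$" if $i<_\rho j$, and "$i$ north of $j$" if $j<_\rho i$. The *diagram* of $(\pi,\rho)$ is the permutation $\sigma$ for which $\sigma(k)$ is the $\pi$-rank of the $k$-th element of $\rho$. For a packing $P$ let $SP(P)$ be the set of pairs $(\pi,\rho)$ with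
$$i<_\pi j\Rightarrow (iWj\text{ or }iNj),\qquad i<_\rho j\Rightarrow(iWj\text{ or }iSj).\tag{1}$$

So the diagram is what one sees when reading the elements in $\rho$-order and writing down their heights in $\pi$. The two conditions in (1) are independent of each other: one restricts only $\pi$, the other only $\rho$.

The pair $(\pi,\rho)$ can be recovered from $r(\pi,\rho)$: we have $i<_\pi j$ iff $iWj$ or $iNj$ is assigned, and $i<_\rho j$ iff $iWj$ or $iSj$ is assigned. For a fixed $\pi$, the diagram determines $\rho$. Hence for any set $X$ of permutations there are exactly $n!\,|X|$ representations $r(\pi,\rho)$ with diagram in $X$.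

*Example.* The four descriptions of the grid all come from pairs of orders:

| description | $\pi$ | $\rho$ | diagram |
|---|---|---|---|
| $(W,W)$ | $1,2,3,4$ | $2,1,4,3$ | $2143$ |
| $(W,S)$ | $1,3,2,4$ | $2,1,4,3$ | $3142$ |
| $(N,S)$ | $1,3,2,4$ | $2,4,1,3$ | $3412$ |
| $(N,W)$ | $1,2,3,4$ | $2,4,1,3$ | $2413$ |

**Lemma 2.2.** If $(\pi,\rho)\in SP(P)$, then
$$x<_\pi y,\ x<_\rho y\Rightarrow xWy;\qquad x<_\pi y,\ y<_\rho x\Rightarrow xNy.\tag{2}$$
Hence $r(\pi,\rho)$ represents $P$.

*Proof.* Let $x<_\pi y$ and $x<_\rho y$. By (1), ($xWy$ or $xNy$) and ($xWy$ or $xSy$). Since $xNy$ and $xSy$ exclude each other, $xWy$. Let $x<_\pi y$ and $y<_\rho x$. Then ($xWy$ or $xNy$) and ($yWx$ or $ySx$), and $ySx$ is the same as $xNy$. Since $xWy$ and $yWx$ exclude each other, $xNy$. $\square$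

Implication (2) is used constantly below, often without mention.

**Proposition 2.3 (sequence-pair theorem).** $SP(P)\ne\emptyset$ for every packing $P$.

*Proof.* **Step 1: a relation that forces the order $\rho$.** For $j\ne i$ let $jBi$ mean $l_j<r_i$ and $b_j<t_i$. This says exactly that neither $iWj$ nor $iSj$ holds, so in this case $i$ may not precede $j$ in $\rho$. If both $jBi$ and $iBj$ held, the open intervals of $i$ and $j$ would meet in both coordinates and the interiors would intersect; so this is impossible. If $jBi$, then one of the two remaining relations holds: $jWi$ or $jSi$.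

**Step 2: $B$ has no cycle.** Suppose it has one, and take a shortest cycle, of length $k$. Its elements are distinct, and $k\ge3$ by Step 1. Label each step $xBy$ of the cycle by $W$ or $S$, according to a relation $xWy$ or $xSy$ that holds. The labels are not all $W$ and not all $S$, because these are strict partial orders. So there are cyclically consecutive steps $xByBz$ with different labels.

- If $xWy$ and $ySz$, then $l_x<r_x\le l_y<r_z$, where the last inequality comes from $yBz$; and $b_x<t_y\le b_z<t_z$, where the first inequality comes from $xBy$.
- If $xSy$ and $yWz$, then $b_x<t_x\le b_y<t_z$ (using $yBz$) and $l_x<r_y\le l_z<r_z$ (using $xBy$).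

In both cases $xBz$, with $x\neq z$ since $k\ge3$. This gives a cycle of length $k-1\ge2$, a contradiction.

**Step 3: the two orders.** Let $\rho$ be a linear order extending $B$, so $jBi\Rightarrow j<_\rho i$. If $i<_\rho j$, then not $jBi$, that is, $iWj$ or $iSj$. The reflection $y\mapsto-y$ exchanges $S$ and $N$ and keeps $W$. Applying the construction to the reflected packing yields $\pi$. $\square$

So the $(n!)^2$ pairs give a complete set. For $n\le3$ this is $1,4,36$, which equals $n!\cdot\mathrm{Baxter}_n$. For $n=4$ it is $576=24\cdot24$, while the conjecture predicts $528=24\cdot22$. Two of the $24$ diagrams must be dispensable.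

## 3. Four rectangles, and the permutations without empty crosses

The grid suggests keeping $2413$ and $3142$ and dropping $2143$ and $3412$.

**Definition 3.1.** Let $(\pi,\rho)$ be a pair of linear orders.

- A *W-cross* is $(u,a,d,v)$ with $u<_\rho a<_\rho d<_\rho v$ and $a<_\pi u<_\pi v<_\pi d$ (in the diagram: an occurrence of $2143$).
- An *N-cross* is $(u,d,a,v)$ with $u<_\rho d<_\rho a<_\rho v$ and $a<_\pi v<_\pi u<_\pi d$ (in the diagram: an occurrence of $3412$).
- The *box* of either is the set of $z\notin\{u,a,d,v\}$ with $u<_\rho z<_\rho v$ and $a<_\pi z<_\pi d$. The cross is *empty* if its box is empty.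

Accordingly, an occurrence of $2143$ or $3412$ in $\sigma\in S_n$ at positions $p_1<p_2<p_3<p_4$ is *empty* if no position $p\in(p_1,p_4)\setminus\{p_2,p_3\}$ has a value strictly between the minimum and the maximum of the four values. $M_n$ is the set of $\sigma\in S_n$ with no empty occurrence of $2143$ or $3412$, and
$$R_n^*=\{r(\pi,\rho):\text{the diagram of }(\pi,\rho)\text{ lies in }M_n\},\qquad |R_n^*|=n!\,|M_n|.$$

So $r(\pi,\rho)\in R_n^*$ iff $(\pi,\rho)$ has no empty cross. For example, $M_4=S_4\setminus\{2143,3412\}$. The word $21354$ lies in $M_5$: its only occurrence of $2143$ is $2,1,5,4$, with $3$ in its box, and $3412$ does not occur.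

*The case $n=4$ by hand.* Let $P$ be a packing of four rectangles and let $(\pi,\rho)\in SP(P)$ have diagram $2143$, so the four rectangles form a W-cross $(u,a,d,v)$. By (2), $aNu$ and $vNd$, while $uWd$, $aWv$, $aWd$, $uWv$.

- If $uSv$, then $v$ may precede $u$ in $\pi$. Exchange these $\pi$-neighbors: $\pi=a,v,u,d$ and $\rho=u,a,d,v$, with diagram $3142$.
- If not, then $b_v<t_u$, so $t_d\le b_v<t_u\le b_a$, and hence $aNd$. So $d$ may precede $a$ in $\rho$, and exchanging these $\rho$-neighbors gives diagram $2413$.

Let the diagram be $3412$, so we have an N-cross with $\rho=u,d,a,v$ and $\pi=a,v,u,d$. By (2), $uWd$ and $aWv$.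

- If $aWd$, exchange $d,a$ in $\rho$; the diagram becomes $3142$.
- If not, then $l_d<r_a$, so $r_u\le l_d<r_a\le l_v$, and hence $uWv$. Exchange $v,u$ in $\pi$; the diagram becomes $2413$.

So $R_4^*$ is complete and $CR_4\le 24\cdot22$. In general the proof of Theorem 1.3 has three parts.

**Theorem 3.2.** For every $n\ge1$:

1. $R_n^*$ is complete.
2. $CR_n\ge n!\cdot\mathrm{Baxter}_n$.
3. $|M_n|\le\mathrm{Baxter}_n$.

These give $n!\,\mathrm{Baxter}_n\le CR_n\le n!\,|M_n|\le n!\,\mathrm{Baxter}_n$. Hence $CR_n=n!\,\mathrm{Baxter}_n$, $|M_n|=\mathrm{Baxter}_n$, and $R^*_n$ is a complete set of minimum cardinality. Part 1 takes Sections 4 to 7, part 2 Sections 8 and 9, part 3 Section 10.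

## 4. Two block moves that pull a potential in opposite directions

For larger $n$ the sensible first attempt is to start with any pair in $SP(P)$ and to repair empty crosses one after another, as for $n=4$. We first write down the repairs of W-crosses. Throughout, $P$ is a fixed packing and $(\pi,\rho)\in SP(P)$. To keep count, let
$$\Phi(\pi,\rho)=\#\{(x,y):xWy,\ xNy,\ y<_\rho x\}+\#\{(x,y):xWy,\ xSy,\ x<_\pi y\}.$$
The first term depends only on $\rho$, the second only on $\pi$. Each term is at most $n(n-1)$.

The computation from Section 3 used only the four rectangles of the cross. For a W-cross $(u,a,d,v)$,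
$$\text{if } uSv \text{ fails, then } aNd .\tag{3}$$
So at least one of the following two moves applies to every empty W-cross.

**Lemma 4.1 ($\pi$-move).** Let $(u,a,d,v)$ be an empty W-cross with $uSv$. Let $B=\{z:u\le_\pi z\le_\pi v\}$, $U=\{z\in B:z\le_\rho u\}$ and $V=\{z\in B: z\ge_\rho v\}$. Then $B=U\cup V$. Let $\pi'$ arise from $\pi$ by reordering the block $B$ as $V$ followed by $U$, each in its $\pi$-order. Then $(\pi',\rho)\in SP(P)$ and $\Phi(\pi',\rho)<\Phi(\pi,\rho)$.

*Proof.* An element $z\in B\setminus\{u,v\}$ has $a<_\pi z<_\pi d$. If $u<_\rho z<_\rho v$, it would lie in the box. So $z<_\rho u$ or $z>_\rho v$, and $B=U\cup V$. The pairs whose order changes are $x\in U$, $y\in V$ with $x<_\pi y$. For such a pair: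

- $x=u$, or $u<_\pi x$ and $x<_\rho u$, which gives $uNx$, that is, $xSu$;
- $uSv$;
- $y=v$, or $y<_\pi v$ and $v<_\rho y$, which gives $yNv$, that is, $vSy$.

By transitivity $xSy$, that is, $yNx$. So $y$ may precede $x$ in $\pi'$, and $(\pi',\rho)\in SP(P)$. Moreover $x\le_\rho u<_\rho v\le_\rho y$ and $x<_\pi y$ give $xWy$. So each changed pair $(x,y)$ was counted in the second term of $\Phi$ and no longer is. The pair $(y,x)$ is not counted there afterwards, since $yWx$ is false. The second term drops by the number of changed pairs, which is at least $1$ because $(u,v)$ is changed. The first term is unchanged. $\square$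

**Lemma 4.2 ($\rho$-move).** Let $(u,a,d,v)$ be an empty W-cross with $aNd$. Let $\mathrm{seg}=\{z:a\le_\rho z\le_\rho d\}$, $A=\{z\in\mathrm{seg}:z\le_\pi a\}$ and $D=\{z\in\mathrm{seg}:z\ge_\pi d\}$. Then $\mathrm{seg}=A\cup D$. Let $\rho'$ arise from $\rho$ by reordering the block $\mathrm{seg}$ as $D$ followed by $A$, each in its $\rho$-order. Then $(\pi,\rho')\in SP(P)$ and $\Phi(\pi,\rho')>\Phi(\pi,\rho)$.

*Proof.* An element $z\in\mathrm{seg}\setminus\{a,d\}$ satisfies $u<_\rho z<_\rho v$. If $a<_\pi z<_\pi d$, it would lie in the box. So $\mathrm{seg}=A\cup D$. The changed pairs are $(x,y)$ with $x\in A$, $y\in D$, $x<_\rho y$; now $y<_{\rho'}x$. For such a pair: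

- $x=a$, or $x<_\pi a$ and $a<_\rho x$, which gives $xNa$;
- $aNd$;
- $y=d$, or $d<_\pi y$ and $y<_\rho d$, which gives $dNy$.

So $xNy$, that is, $ySx$, and $y$ may precede $x$ in $\rho'$. Hence $(\pi,\rho')\in SP(P)$. Also $x<_\rho y$ and $x<_\pi y$ give $xWy$. So each changed pair $(x,y)$ is newly counted in the first term of $\Phi$. The pair $(y,x)$ was not counted before, since $yWx$ is false. The first term increases by the number of changed pairs, at least $1$ because of $(a,d)$. The second term is unchanged. $\square$

Each move destroys the cross it is applied to, but it may create others. A proof of termination needs a monotone quantity, and $\Phi$ goes down in one move and up in the other. The following packing shows that this is a real difficulty.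

*Example.* Take six rectangles:
$$\begin{aligned}
&1:[0,1]\times[4,5], &&2:[0,1]\times[0,4], &&3:[1,3]\times[2,5],\\
&4:[1,2]\times[0,1], &&5:[2,3]\times[1,2], &&6:[2,3]\times[0,1].
\end{aligned}$$
Let $\pi=1,2,3,4,5,6$ and $\rho=2,1,4,6,5,3$. One checks (1) directly: $1$ and $2$ are west of $3,4,5,6$; $4$ is west of $5$ and $6$; and $1N2$, $3N4$, $3N5$, $3N6$, $5N6$. Since $\pi$ is the identity, the diagram is the word $214653$.

It has no N-cross: in an occurrence of $3412$ the third and fourth letters form an ascending pair, preceded by two letters larger than both of them. The only ascending pairs whose first letter stands at position $3$ or later are $(4,6)$ and $(4,5)$, and before them stand only $2$ and $1$. Its W-crosses are $(2,1,4,3)$, which is empty, and $(2,1,6,5)$, $(2,1,6,3)$, $(2,1,5,3)$, which all have $4$ in their box. So there is one empty cross, $(u,a,d,v)=(2,1,4,3)$. Here $uSv$ fails since $t_2=4>2=b_3$, so the $\pi$-move is not available. The $\rho$-move exchanges $1$ and $4$ and raises $\Phi$ by $1$; the new order is $\rho'=2,4,1,6,5,3$.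

In the word $241653$ the occurrences of $2143$ are $(2,1,6,5)$, $(2,1,6,3)$, $(2,1,5,3)$, each with $4$ in its box, and $(4,1,6,5)$, which is empty. Again $3412$ does not occur, since the ascending pairs starting at position $3$ or later are $(1,6),(1,5),(1,3)$, and only $2,4$ stand before the $1$. So the only empty cross is the new one $(4,1,6,5)$, and for it the south relation holds: $4S5$, since $t_4=1=b_5$. If we now apply the $\pi$-move, exchanging $4$ and $5$ in $\pi$, then $\Phi$ falls back to its initial value. The attempt stops here: repairing crosses by whichever move happens to apply gives no reason to terminate.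

What should one do with $(4,1,6,5)$? The $\rho$-move is also legal here, because $1N6$. The reason is a pair that does not belong to the cross: rectangles $2$ and $3$, for which $2S3$ fails, still give
$$t_6\le b_3<t_2\le b_1 .$$
The move exchanges $1$ and $6$ and leads to the word $246153$. Its only occurrence of $2143$ is $(2,1,5,3)$, with $4$ in its box. Its only occurrence of $3412$ is $(4,6,1,3)$, with $5$ in its box. So it lies in $M_6$.

This suggests the plan. Start at a minimum of $\Phi$, where no move downward exists, and from then on use only moves upward. After a single upward move there may be empty W-crosses with $uSv$, as the example shows, so the property "no empty W-cross has $uSv$" is not preserved move by move. It has to be replaced by a weaker one that remembers an outside pair such as $(2,3)$, and that becomes the strong property again once all empty W-crosses are gone.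

## 5. A quarter turn, and the bottom of the potential

To avoid doing everything twice, we turn the packing by a quarter turn, which exchanges W-crosses and N-crosses. Let $P^\tau$ have the rectangles $[b_i,t_i]\times[-r_i,-l_i]$. Then
$$iW^\tau j\Leftrightarrow iSj,\qquad iN^\tau j\Leftrightarrow iWj,\qquad iS^\tau j\Leftrightarrow jWi .$$
For the last one, $iS^\tau j$ means $-l_i\le -r_j$, that is, $r_j\le l_i$; the second follows by exchanging $i$ and $j$. Write $\pi^{op}$ for the reversed order.

**Lemma 5.1.** We have $(\pi,\rho)\in SP(P)\Leftrightarrow(\rho,\pi^{op})\in SP(P^\tau)$. Moreover, for $(\pi,\rho)\in SP(P)$: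

- $(\tilde u,\tilde a,\tilde d,\tilde v)$ is a W-cross of $(\rho,\pi^{op})$ iff $(u,d,a,v)=(\tilde a,\tilde u,\tilde v,\tilde d)$ is an N-cross of $(\pi,\rho)$, and then $\tilde uS^\tau\tilde v\Leftrightarrow aWd$.
- $(\hat u,\hat d,\hat a,\hat v)$ is an N-cross of $(\rho,\pi^{op})$ iff $(u,a,d,v)=(\hat a,\hat v,\hat u,\hat d)$ is a W-cross of $(\pi,\rho)$, and then $\hat aW^\tau\hat d\Leftrightarrow uSv$.
- Corresponding crosses have the same box.
- $\Phi$ computed for $(P^\tau;\rho,\pi^{op})$ equals $\Phi$ computed for $(P;\pi,\rho)$.

*Proof.* For the first claim: "$i<_\rho j\Rightarrow iW^\tau j$ or $iN^\tau j$" says "$i<_\rho j\Rightarrow iSj$ or $iWj$". And "$j<_\pi i\Rightarrow iW^\tau j$ or $iS^\tau j$" says "$j<_\pi i\Rightarrow jNi$ or $jWi$". These are the two conditions (1) for $(\pi,\rho)$.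

In $(\rho,\pi^{op})$ the order $\rho$ plays the role of $\pi$, and $\pi^{op}$ that of $\rho$. So a W-cross of it satisfies $\tilde v<_\pi\tilde d<_\pi\tilde a<_\pi\tilde u$ and $\tilde a<_\rho\tilde u<_\rho\tilde v<_\rho\tilde d$. With $u=\tilde a,\ d=\tilde u,\ a=\tilde v,\ v=\tilde d$ this reads $a<_\pi v<_\pi u<_\pi d$ and $u<_\rho d<_\rho a<_\rho v$, which is an N-cross. The box is given by $\tilde v<_\pi z<_\pi\tilde u$ and $\tilde a<_\rho z<_\rho\tilde d$, that is, $a<_\pi z<_\pi d$ and $u<_\rho z<_\rho v$. And $\tilde uS^\tau\tilde v\Leftrightarrow\tilde vW\tilde u\Leftrightarrow aWd$.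

An N-cross of $(\rho,\pi^{op})$ satisfies $\hat v<_\pi\hat a<_\pi\hat d<_\pi\hat u$ and $\hat a<_\rho\hat v<_\rho\hat u<_\rho\hat d$. With $u=\hat a,\ a=\hat v,\ d=\hat u,\ v=\hat d$ this reads $a<_\pi u<_\pi v<_\pi d$ and $u<_\rho a<_\rho d<_\rho v$, a W-cross. The box is $\hat v<_\pi z<_\pi\hat u$, $\hat a<_\rho z<_\rho\hat d$, that is, $a<_\pi z<_\pi d$, $u<_\rho z<_\rho v$. And $\hat aW^\tau\hat d\Leftrightarrow\hat aS\hat d\Leftrightarrow uSv$.

For $\Phi$: the first term of the turned pair counts $(x,y)$ with $xSy$, $xWy$, $x<_\pi y$; this is the second term for $(\pi,\rho)$. The second term of the turned pair counts $(x,y)$ with $xSy$, $yWx$, $x<_\rho y$. Exchanging the names $x$ and $y$, this counts $(x,y)$ with $xWy$, $xNy$, $y<_\rho x$, the first term for $(\pi,\rho)$. $\square$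

**Definition 5.2.** A pair $(\pi,\rho)\in SP(P)$ satisfies *condition $\mathcal S$* if every empty W-cross has $\neg(uSv)$ and every empty N-cross has $\neg(aWd)$.

By Lemma 5.1, $\mathcal S$ holds for $(P;\pi,\rho)$ iff it holds for $(P^\tau;\rho,\pi^{op})$. In the example of Section 4 the initial pair satisfies $\mathcal S$, and the pair after one $\rho$-move does not.

**Lemma 5.3.** If $(\pi,\rho)$ minimizes $\Phi$ over $SP(P)$, then $\mathcal S$ holds.

*Proof.* If an empty W-cross had $uSv$, Lemma 4.1 would give a pair in $SP(P)$ with smaller $\Phi$. If an empty N-cross had $aWd$, then by Lemma 5.1 the turned pair, which minimizes $\Phi$ over $SP(P^\tau)$, would have an empty W-cross with $\tilde uS^\tau\tilde v$, and Lemma 4.1 applies there. Both are impossible. $\square$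

## 6. Removing all empty W-crosses with witnesses

**Lemma 6.1 (phase lemma).** Let $(\pi,\rho)\in SP(P)$ satisfy $\mathcal S$ and have an empty W-cross. Then there is $\rho'$ such that $(\pi,\rho')\in SP(P)$ satisfies $\mathcal S$ and $\Phi(\pi,\rho')>\Phi(\pi,\rho)$.

The whole section proves this lemma. The order $\pi$ never changes, so for values we write $x<y$ instead of $x<_\pi y$.

**Step 1: the properties that are carried along.** The aim is a weakening of $\mathcal S$ that survives each $\rho$-move. For $\rho$ with $(\pi,\rho)\in SP(P)$ consider:

- $(C_N)$: every empty N-cross $(u,d,a,v)$ has $\neg(aWd)$.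
- $(C_W)$: every empty W-cross $(u,a,d,v)$ has a *witness*, that is, a pair $(u^*,v^*)$ with $u^*\le_\rho u$, $v\le_\rho v^*$, $a<u^*$, $v^*<d$ and $\neg(u^*Sv^*)$.

In the example of Section 4, after the first move, $(2,3)$ is a witness for $(4,1,6,5)$.

Both properties hold at the start by $\mathcal S$, with $(u,v)$ as a witness of its own cross. We shall show: *if both hold and there is an empty W-cross, then a $\rho$-move to some $\rho'$ is possible, $(\pi,\rho')\in SP(P)$, $\Phi$ increases, and both properties hold for $\rho'$.* Since $\Phi$ is a bounded integer, iterating this ends, and it ends with no empty W-cross and with $(C_N)$. That is $\mathcal S$. At least one move was made, so $\Phi$ has increased. This proves the lemma.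

**Step 2: the move is legal.** Here we see that a witness is as good as $\neg(uSv)$. Let $(u,a,d,v)$ be an empty W-cross of $(\pi,\rho)$ with witness $(u^*,v^*)$. Since $a<u^*$ and $u^*\le_\rho u<_\rho a$, we have $aNu^*$. Since $v^*<d$ and $d<_\rho v\le_\rho v^*$, we have $v^*Nd$. And $\neg(u^*Sv^*)$ says $b_{v^*}<t_{u^*}$. So
$$t_d\le b_{v^*}<t_{u^*}\le b_a ,\tag{4}$$
and in particular $aNd$. By Lemma 4.2 the $\rho$-move is legal and increases $\Phi$.

We also need the position of the witness values. The $\rho$-positions show $v^*\ne a$ and $u^*\ne d$. If $v^*<a$, then $a<_\rho v^*$ gives $v^*Na$, so $b_{v^*}\ge t_a>b_a$, contradicting (4). If $d<u^*$, then $u^*<_\rho d$ gives $dNu^*$, so $b_d\ge t_{u^*}>t_d>b_d$ by (4), a contradiction. Hence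
$$a<u^*<d,\qquad a<v^*<d .\tag{5}$$

Use $\mathrm{seg},A,D,\rho'$ as in Lemma 4.2. The following facts will be used. Elements of $A$ have value at most $a$, those of $D$ at least $d$. In $\rho'$ the block $\mathrm{seg}$ is $D$ followed by $A$, with $d$ the last element of $D$ and $a$ the first element of $A$. A pair is *changed* if its order differs in $\rho$ and $\rho'$; it then consists of $x\in A$ and $y\in D$ with $x<_\rho y$ and $y<_{\rho'}x$. The elements $u,u^*$ lie before $\mathrm{seg}$, and $v,v^*$ lie after $\mathrm{seg}$, in both orders.

**Step 3: $(C_N)$ for $\rho'$, preparations.** We compare an empty N-cross of $\rho'$ with N-crosses of $\rho$. Let $(u',d',a',v')$ be an empty N-cross of $(\pi,\rho')$, so $u'<_{\rho'}d'<_{\rho'}a'<_{\rho'}v'$ and $a'<v'<u'<d'$.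

*Claim 1: not both $d'\in D$ and $a'\in A$.* Suppose both hold. If $d'\ne d$, then $d'<_{\rho'}d<_{\rho'}a'$ and $a'\le a<d<d'$, so $d$ lies in the box, contradicting emptiness. So $d'=d$. If $a'\ne a$, then $d'<_{\rho'}a<_{\rho'}a'$ and $a'<a<d'$, so $a$ lies in the box. So $a'=a$.

Now $a<v'<u'<d$, so $u'$ and $v'$ are not in $\mathrm{seg}$. Since $u'<_{\rho'}d$ and $a<_{\rho'}v'$, the element $u'$ lies before $\mathrm{seg}$ and $v'$ after it.

- If $u'<_\rho u$, then $u$ lies $\rho'$-between $u'$ and $d$ and has $a<u<d$, so $u$ is in the box of the N-cross, a contradiction. If $u<_\rho u'$, then $u<_\rho u'<_\rho a$ and $a<u'<d$, so $u'$ is in the box of the original W-cross, a contradiction. So $u'=u$.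
- If $v<_\rho v'$, then $v$ lies $\rho'$-between $a$ and $v'$ and has $a<v<d$, so $v$ is in the box of the N-cross, a contradiction. If $v'<_\rho v$, then $d<_\rho v'<_\rho v$ and $a<v'<d$, so $v'$ is in the box of the original W-cross, a contradiction. So $v'=v$.

But $v'<u'$ and $u<v$, a contradiction. This proves Claim 1.

*Claim 2: no pair among the four is changed.* A changed pair appears in $\rho'$ as $y\in D$ before $x\in A$, with $y>x$. In the pattern $3412$ the pairs with the larger value first have $y\in\{u',d'\}$ and $x\in\{a',v'\}$. If $y=u'$, then $d'$ lies $\rho'$-between $u'$ and $x$, so $d'\in\mathrm{seg}$, and $d'>u'\ge d$ gives $d'\in D$. So $d'\in D$ in any case. If $x=v'$, then $a'$ lies $\rho'$-between $y$ and $v'$, so $a'\in\mathrm{seg}$, and $a'<v'\le a$ gives $a'\in A$. So $a'\in A$ in any case. This contradicts Claim 1.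

**Step 4: $(C_N)$ for $\rho'$, conclusion.** We show $\neg(a'Wd')$ by finding an empty N-cross of $\rho$ with the same $a'$ and $d'$. By Claim 2, $(u',d',a',v')$ is an N-cross of $(\pi,\rho)$. If it is empty in $\rho$, then $\neg(a'Wd')$ by $(C_N)$ for $\rho$. Otherwise let $Z\neq\emptyset$ be its box in $\rho$. Each $z\in Z$ has left the box in $\rho'$, so one of two things happened:

- first type: $u'<_\rho z$ but $z<_{\rho'}u'$, so $u'\in A$ and $z\in D$;
- second type: $z<_\rho v'$ but $v'<_{\rho'}z$, so $z\in A$ and $v'\in D$.

The two types do not both occur, since $u'\in A$ and $v'\in D$ would give $u'\le a<d\le v'$, while $v'<u'$.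

*First type: $u'\in A$ and $Z\subseteq D$.* For $z\in Z$ we have $d'>z\ge d$, so $d'\notin A$. Since $d'$ comes after $u'\in A$ in $\rho'$, also $d'\notin D$. So $d'$ lies after $\mathrm{seg}$, and hence so do $a'$ and $v'$. Let $z$ be the $\rho$-last element of $Z$. Then $z<_\rho d'<_\rho a'<_\rho v'$ and $a'<v'<u'\le a<d\le z<d'$, so $(z,d',a',v')$ is an N-cross of $(\pi,\rho)$. It is empty: an element of its box comes after $z$ in $\rho$, hence differs from $u'$, and so it would be an element of $Z$ later than $z$. By $(C_N)$ for $\rho$, $\neg(a'Wd')$.

*Second type: $v'\in D$ and $Z\subseteq A$.* For $z\in Z$ we have $a'<z\le a$, so $a'\notin D$. Since $a'$ comes before $v'\in D$ in $\rho'$, also $a'\notin A$. So $a'$ lies before $\mathrm{seg}$, and hence so do $d'$ and $u'$. Let $z$ be the $\rho$-first element of $Z$. Then $u'<_\rho d'<_\rho a'<_\rho z$ and $a'<z\le a<d\le v'<u'<d'$, so $(u',d',a',z)$ is an N-cross of $(\pi,\rho)$. It is empty: an element of its box comes before $z<_\rho v'$, hence differs from $v'$, and so it would be an element of $Z$ earlier than $z$. By $(C_N)$ for $\rho$, $\neg(a'Wd')$.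

So $(C_N)$ holds for $\rho'$.

**Step 5: $(C_W)$ for $\rho'$, when the old witness is inherited.** Let $(u',a',d',v')$ be an empty W-cross of $(\pi,\rho')$, so $u'<_{\rho'}a'<_{\rho'}d'<_{\rho'}v'$ and $a'<u'<v'<d'$.

*Claim 3: if $a'\le a$, $d\le d'$ and some $e\in\{u',a',d',v'\}$ lies in $\mathrm{seg}$, then $(u^*,v^*)$ is a witness for $(u',a',d',v')$ in $\rho'$.* By (5), $a'\le a<u^*<d\le d'$ and likewise $a'<v^*<d'$. Also $\neg(u^*Sv^*)$. Only the positions remain to be checked.

Since $u^*$ precedes $\mathrm{seg}$, $u^*<_{\rho'}e\le_{\rho'}v'$. By values, $u^*\ne a',d'$. If $u'<_{\rho'}u^*$, then $u^*$ would lie in the box, a contradiction. So $u^*\le_{\rho'}u'$. Since $v^*$ comes after $\mathrm{seg}$, $u'\le_{\rho'}e<_{\rho'}v^*$. By values, $v^*\ne a',d'$. If $v^*<_{\rho'}v'$, then $v^*$ would lie in the box. So $v'\le_{\rho'}v^*$.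

**Step 6: $(C_W)$ for $\rho'$, all cases.** We check that Claim 3 applies whenever the move has an effect on the cross.

*Case I: a pair among the four is changed.* It appears in $\rho'$ as $y\in D$ before $x\in A$ with $y>x$. In the pattern $2143$ the only such pairs are $(u',a')$ and $(d',v')$. If $u'\in D$ and $a'\in A$, then $a'\le a$ and $d'>u'\ge d$. If $d'\in D$ and $v'\in A$, then $d'\ge d$ and $a'<v'\le a$. Claim 3 applies.

*Case II: no pair among the four is changed.* Then $(u',a',d',v')$ is a W-cross of $(\pi,\rho)$.

Suppose it is not empty in $\rho$. Some $z$ with $a'<z<d'$ lies in its box in $\rho$ but not in $\rho'$. Either $(u',z)$ is changed, with $u'\in A$ and $z\in D$; then $a'<u'\le a$ and $d'>z\ge d$. Or $(z,v')$ is changed, with $z\in A$ and $v'\in D$; then $a'<z\le a$ and $d'>v'\ge d$. In both cases an element of the cross lies in $\mathrm{seg}$, and Claim 3 applies.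

Suppose it is empty in $\rho$. By $(C_W)$ for $\rho$ it has a witness $(u^\circ,v^\circ)$ in $\rho$. If $u^\circ\le_{\rho'}u'$ and $v'\le_{\rho'}v^\circ$, this is a witness in $\rho'$. Otherwise one of two things happened. Either $(u^\circ,u')$ is changed, with $u^\circ\in A$ and $u'\in D$; then $a'<u^\circ\le a$ and $d'>u'\ge d$. Or $(v',v^\circ)$ is changed, with $v'\in A$ and $v^\circ\in D$; then $a'<v'\le a$ and $d'>v^\circ\ge d$. Again an element of the cross lies in $\mathrm{seg}$, and Claim 3 applies.

So $(C_W)$ holds for $\rho'$, and Lemma 6.1 is proved. $\square$

## 7. Completeness of $R_n^*$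

*Proof of Theorem 3.2, part 1.* Let $P$ be a packing. By Proposition 2.3, $SP(P)\ne\emptyset$. Start with a pair that minimizes $\Phi$; it satisfies $\mathcal S$ by Lemma 5.3. While there is an empty W-cross, apply Lemma 6.1. While there is an empty N-cross, apply Lemma 6.1 to $(P^\tau;\rho,\pi^{op})$, where it is an empty W-cross, and turn the result back. By Lemma 5.1 the turn respects membership in $SP$, $\mathcal S$ and $\Phi$. So each application preserves $\mathcal S$ and strictly increases the bounded integer $\Phi$. The process stops, at some $(\pi,\rho)\in SP(P)$ without empty crosses. Then $r(\pi,\rho)\in R_n^*$, and it represents $P$ by Lemma 2.2. $\blacksquare$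

In particular $CR_n\le n!\,|M_n|$.

## 8. Packings that share no representation

For a lower bound we look for many packings no two of which have a common representation: a complete set needs a different element for each of them. We build one packing from each word.

**Definition 8.1.** Let $\sigma\in S_n$ be written as a word; "before" and "after" refer to positions in this word. For each letter $x$ let
$$l_x=\max(\{0\}\cup\{i<x: i\text{ before }x\}),\qquad r_x=\min(\{n+1\}\cup\{j>x:j\text{ after }x\})-1,$$
$$T_x=\max(\{0\}\cup\{i<x: i\text{ after }x\}),\qquad B_x=\min(\{n+1\}\cup\{j>x:j\text{ before }x\})-1 .$$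
$P_\sigma$ consists of the rectangles $[l_x,r_x]\times[n-B_x,n-T_x]$.

So $T_x$ and $B_x$ are the distances of the top and bottom sides from the line $y=n$. For $\sigma=2143$ one gets
$$1:[0,2]\times[3,4],\quad 2:[0,2]\times[0,3],\quad 3:[2,4]\times[1,4],\quad 4:[2,4]\times[0,1].$$
For instance, for $x=1$ the larger letters after it are $4,3$, so $r_1=2$; and $2$ is before it, so $B_1=1$.

**Lemma 8.2.** $P_\sigma$ is a packing with integer coordinates in $[0,n]$. For $i<j$ we have $iWj$ if $i$ is before $j$ in $\sigma$, and $iNj$ if $j$ is before $i$. Moreover,
$$\text{for } i<j \text{ neither } jWi \text{ nor } jNi \text{ holds in } P_\sigma .\tag{6}$$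

*Proof.* We have $0\le l_x,T_x\le x-1$ and $x\le r_x,B_x\le n$, so the sizes are positive and the coordinates lie in $[0,n]$. Let $i<j$.

If $i$ is before $j$, let $k=l_j$; then $k\ge i$. By maximality of $k$, all letters in $(k,j)$ are after $j$, hence after $i$. The letter $k+1$ is one of these letters or $j$ itself, so it is after $i$, and it is larger than $i$. So $r_i\le k=l_j$, that is, $iWj$.

If $j$ is before $i$, let $k=T_j$; then $k\ge i$. All letters in $(k,j)$ are before $j$, hence before $i$. So $k+1\in(k,j]$ is before $i$ and larger than $i$, which gives $B_i\le k=T_j$. So the bottom side of $i$, at height $n-B_i$, is not below the top side of $j$, at height $n-T_j$. That is, $iNj$.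

In particular the interiors are disjoint. Finally, $r_j\ge j>i>l_i$ excludes $jWi$, and $B_j\ge j>i>T_i$ excludes $jNi$. $\square$

By (6), a representation of $P_\sigma$ assigns to each pair $i<j$ either $iWj$ or $iNj$. It is tempting to use all $n!$ words, but for $n=4$ this fails: computing $P_{2413}$ gives exactly the four rectangles of $P_{2143}$ above. The two words differ by exchanging the adjacent letters $4$ and $1$, with the intermediate values $2$ before and $3$ after them. We keep only one of two such words.

**Definition 8.3.** $TB_n$ is the set of $\tau\in S_n$ that have no adjacent descent $da$ ($d$ immediately before $a$, and $d>a$) together with a letter before it and a letter after it whose values both lie in $(a,d)$. In other words, $\tau$ avoids $2\text{-}41\text{-}3$ and $3\text{-}41\text{-}2$.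

For example, $TB_4=S_4\setminus\{2413,3412\}$. For an interval $I$ of values, let $\sigma|_I$ be the subword of letters in $I$.

**Lemma 8.4.** If $\tau\in TB_n$, then $\tau|_I$ has the defining property of $TB$.

*Proof.* Suppose $d,a$ are adjacent in $\tau|_I$, $d>a$, with $u$ before and $v$ after them and $u,v\in(a,d)$. In $\tau$, all letters between $d$ and $a$ are outside $I$, so they are $>\max I\ge d$ or $<\min I\le a$. On the way from $d$ to $a$ all letters are thus $\ge d$ or $\le a$, the first one is $\ge d$ and the last one is $\le a$. So somewhere a letter $y\ge d$ is immediately followed by a letter $x\le a$. The adjacent descent $yx$, with $u$ before and $v$ after and $u,v\in(a,d)\subseteq(x,y)$, contradicts $\tau\in TB_n$. $\square$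

**Lemma 8.5.** Let $\sigma\ne\tau\in S_n$, and let $I=[a,d]$ be an interval of minimal size with $\sigma|_I\ne\tau|_I$. Then, up to exchanging $\sigma$ and $\tau$, $\sigma|_I=L\,a\,d\,R$ and $\tau|_I=L\,d\,a\,R$ for some words $L,R$.

*Proof.* By minimality, $\sigma|_I$ and $\tau|_I$ agree after deleting $a$, and they agree after deleting $d$. So every pair of letters other than $\{a,d\}$ has the same relative order in both, and $a,d$ have different orders. If a letter $z$ stood between $a$ and $d$ in one word, then the orders of the pairs $\{a,z\}$ and $\{z,d\}$ would force the same order of $a,d$ in the other word. So $a,d$ are adjacent in both words, and the rest agrees. $\square$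

**Proposition 8.6.** For distinct $\sigma,\tau\in TB_n$ no representation represents both $P_\sigma$ and $P_\tau$.

*Proof.* Take $I=[a,d]$ as in Lemma 8.5. All letters of $L$ and $R$ have values in $(a,d)$. By Lemma 8.4 applied to $\tau|_I=L\,d\,a\,R$, $L=\emptyset$ or $R=\emptyset$.

*In $P_\tau$, $aWd$ fails.* If $L=\emptyset$, no letter of $[a,d)$ is before $d$ in $\tau$, so $l_d\le a-1<a\le r_a$. If $R=\emptyset$, no letter of $(a,d]$ is after $a$ in $\tau$, so $r_a\ge d>l_d$.

*In $P_\sigma$, $aNd$ fails.* The relation $aNd$ would mean $B_a\le T_d$. If $L=\emptyset$, no letter of $(a,d]$ is before $a$ in $\sigma$, so $B_a\ge d>T_d$. If $R=\emptyset$, no letter of $[a,d)$ is after $d$ in $\sigma$, so $T_d\le a-1<a\le B_a$.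

By (6), a representation of $P_\tau$ must assign $aNd$, and a representation of $P_\sigma$ must assign $aWd$. $\square$

**Proposition 8.7.** $CR_n\ge n!\,|TB_n|$.

*Proof.* For a bijection $\lambda$ of $\{1,\dots,n\}$ let $P_{\tau,\lambda}$ be $P_\tau$ with its rectangle $x$ renamed $\lambda(x)$. By (6), a representation of $P_{\tau,\lambda}$ assigns, for $x<y$, either "$\lambda(x)$ west of $\lambda(y)$" or "$\lambda(x)$ north of $\lambda(y)$". So the relation "$iWj$ or $iNj$ is assigned" is the linear order $\lambda(1),\dots,\lambda(n)$, and the representation determines $\lambda$. For equal $\lambda$ and different $\tau$, rename back by $\lambda^{-1}$ and use Proposition 8.6. So the $n!\,|TB_n|$ packings $P_{\tau,\lambda}$ with $\tau\in TB_n$ pairwise have no common representation, and a complete set needs a different element for each. $\square$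

## 9. One generating tree for two classes of words

**Proposition 9.1.** $|TB_n|=\mathrm{Baxter}_n$.

We count both classes by inserting the largest letter. Give a word the label $(p,q)$, where $p$ is the number of its left-to-right (LR) maxima, the letters with no larger letter to their left, and $q$ the number of its right-to-left (RL) maxima, the letters with no larger letter to their right. For both classes we show: deleting $n$ from a word of the class leaves a word of the class, and a word of size $n-1$ with label $(p,q)$ has $p+q$ extensions by the letter $n$ inside the class, with labels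
$$(p,q)\to(1,q+1),\dots,(p,q+1),\ (p+1,1),\dots,(p+1,q).\tag{7}$$
For $n=1$ both classes consist of one word with label $(1,1)$. Then, by induction on $n$, each label occurs equally often in both classes, and the proposition follows.

As an illustration, $(1,1)\to(1,2),(2,1)$ for the words $21$ and $12$. At size $3$ the labels are $(1,3),(2,1),(2,2),(1,2),(2,2),(3,1)$, and the number of words of size $4$ is $4+3+4+3+4+4=22$.

Let $n\ge2$, let $\tau$ be a word of size $n-1$ in the class with label $(p,q)$, let $m=n-1$, and let $m_1=m,m_2,\dots,m_q$ be its RL maxima from left to right. All LR maxima are at or to the left of $m$, all RL maxima at or to the right of $m$.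

**Step 1: the class $TB$.** Deleting $n$ stays in the class by Lemma 8.4 with $I=[1,n-1]$. Now insert $n$ into $\tau\in TB_{n-1}$. For old descents $da$ that remain adjacent nothing changes, since $n\notin(a,d)$. The pair formed by $n$ and the letter before it is an ascent. The new descent $n\,y$ is forbidden iff there are letters larger than $y$, other than $n$, both to its left and to its right. So the allowed gaps are those before an LR maximum, those before an RL maximum, and the end.

- Inserting before the $k$-th LR maximum, $1\le k\le p$ (the $p$-th is $m$): the first $k-1$ LR maxima and $n$ are the new LR maxima; all RL maxima stay, and $n$ is added. The label is $(k,q+1)$.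
- Inserting before $m_k$, $2\le k\le q$: all LR maxima stay and $n$ is added; the RL maxima are $n,m_k,\dots,m_q$. The label is $(p+1,q-k+2)$, with second entry running through $q,\dots,2$.
- Inserting at the end: the label is $(p+1,1)$.

This is rule (7).

**Step 2: deletion in the Baxter class.** We check that deleting $n$ from a Baxter word $\dots x\,n\,y\dots$ leaves a Baxter word. If $n$ is at an end, no new adjacency arises. Otherwise a new forbidden pattern must use the adjacency $xy$. If it is $2\text{-}41\text{-}3$, formed by $u,x,y,v$ with $y<u<v<x$, then $u,n,y,v$ was already a $2\text{-}41\text{-}3$. If it is $3\text{-}14\text{-}2$, with $x<v<u<y$, then $u,x,n,v$ was already a $3\text{-}14\text{-}2$.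

**Step 3: the allowed gaps in the Baxter class.** Insert $n$ between $x$ and $y$, one of them possibly absent, in a Baxter word $\tau$. In a forbidden pattern that uses $n$, the letter $n$ plays the role of $4$. A forbidden pattern without $n$ would already occur in $\tau$. So the result is Baxter iff both conditions hold:

- (i) there are no $u$ to the left and $v$ to the right of $n$ with $x<v<u$ (no condition if $x$ is absent);
- (ii) there are no $u$ to the left of $n$ and $v$ to the right of $y$ with $y<u<v$ (no condition if $y$ is absent).

*The letter $m$ is to the right of the gap.* Then $y$ exists. If $y$ is not an LR maximum, then $y\ne m$, some $u>y$ is to the left of the gap, and $m$ is to the right of $y$; so $y<u<m$ violates (ii). If $y$ is an LR maximum, (ii) holds, since no letter larger than $y$ is to the left. A violation of (i) would have $x<v<u<y$, because $u$ is left of the LR maximum $y$. Then $v\ne y$, so $v$ is to the right of $y$, and $u\neq x$ is to the left of $x$. So $u,x,y,v$ would be a $3\text{-}14\text{-}2$ in $\tau$, impossible. Thus the gap is allowed iff $y$ is an LR maximum.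

*The letter $m$ is to the left of the gap.* Then $x$ exists. If $x$ is not an RL maximum, then $x\ne m$, some $v>x$ is to the right of the gap, and $m$ is to the left of $x$; so $x<v<m$ violates (i). If $x$ is an RL maximum, (i) holds. A violation of (ii) would have $y<u<v<x$, because $v$ is right of the RL maximum $x$. Then $u\ne x$ is to the left of $x$, and $u,x,y,v$ would be a $2\text{-}41\text{-}3$ in $\tau$, impossible. Thus the gap is allowed iff $x$ is an RL maximum.

**Step 4: the labels.** Inserting before the $k$-th LR maximum gives $(k,q+1)$ for $1\le k\le p$, as in Step 1. Inserting after $m_k$ gives $p+1$ LR maxima, and RL maxima $n,m_{k+1},\dots,m_q$. The label is $(p+1,q-k+1)$ for $1\le k\le q$, with second entry running through $q,\dots,1$. This is rule (7) again, and Proposition 9.1 is proved. $\square$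

Propositions 8.7 and 9.1 give $CR_n\ge n!\cdot\mathrm{Baxter}_n$, which is part 2 of Theorem 3.2. $\blacksquare$

## 10. Exchange classes of words

It remains to bound $|M_n|$. The coincidence $P_{2413}=P_{2143}$ suggests an equivalence relation.

**Definition 10.1.** Let $\equiv$ be the equivalence relation on $S_n$ (and likewise on the arrangements of any interval $I$ of letters) generated by exchanging two adjacent letters $a<d$, in either order, whenever some letter before them and some letter after them both have values in $(a,d)$.

For $n=4$ the only nontrivial exchanges are $2413\leftrightarrow2143$ and $3412\leftrightarrow3142$, so there are $22$ classes. Each contains exactly one word of $M_4=S_4\setminus\{2143,3412\}$ and exactly one word of $TB_4=S_4\setminus\{2413,3412\}$.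

**Lemma 10.2.** Every class of $\equiv$ contains an element of $TB_n$. Hence the number of classes is at most $|TB_n|=\mathrm{Baxter}_n$.

*Proof.* Take an element of the class with the fewest inversions. If it had a forbidden descent $da$, exchanging $d$ and $a$ would stay in the class and reduce the number of inversions. $\square$

**Lemma 10.3.** Every class of $\equiv$ contains at most one element of $M_n$.

*Proof.* Let $\sigma\equiv\tau$ with $\sigma\ne\tau$, both in $M_n$. Take $I=[a,d]$ as in Lemma 8.5, so $\sigma|_I=L\,a\,d\,R$ and $\tau|_I=L\,d\,a\,R$.

**Step 1: restriction to $I$ respects $\equiv$.** Consider a generating exchange of $a'<d'$. If $a',d'\in I$, then $(a',d')\subset I$, so the two letters with intermediate values survive in the restriction, and $a',d'$ are still adjacent; the restriction is a generating exchange. Otherwise at most one of $a',d'$ is in $I$, and the restricted word does not change. So $L\,a\,d\,R\equiv L\,d\,a\,R$.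

**Step 2: $L$ and $R$ are nonempty.** The first letter of a word never changes under $\equiv$, since exchanging positions $1$ and $2$ would need a letter before them. If $L$ were empty, the first letters $a$ and $d$ would differ. So $L\ne\emptyset$. In the same way the last letter never changes, since exchanging the last two positions would need a letter after them. If $R$ were empty, the last letters would be $d$ and $a$. So $R\ne\emptyset$.

**Step 3: an empty cross.** Let $u$ be the last letter of $L$ and $v$ the first letter of $R$; both have values in $(a,d)$. If $u<v$, then $u\,a\,d\,v$ is an occurrence of $2143$ at consecutive positions of $\sigma|_I$. If $u>v$, then $u\,d\,a\,v$ is an occurrence of $3412$ at consecutive positions of $\tau|_I$. In the full word, the letters between $u$ and $v$ other than $a$ and $d$ are outside $I$, so their values are not in $(a,d)$. So the occurrence is empty in $\sigma$, respectively in $\tau$. This contradicts membership in $M_n$. $\square$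

Hence $|M_n|\le\#\{\text{classes}\}\le\mathrm{Baxter}_n$, which is part 3 of Theorem 3.2. $\blacksquare$

## 11. The equality and its strong form

With all three parts of Theorem 3.2 we have
$$n!\,\mathrm{Baxter}_n\ \le\ CR_n\ \le\ n!\,|M_n|\ \le\ n!\,\mathrm{Baxter}_n,\tag{8}$$
which proves Theorem 1.3. The argument gives more.

**Theorem 11.1 (strong form).** For every $n\ge1$:

1. $|M_n|=\mathrm{Baxter}_n$: the permutations in which every occurrence of $2143$ or $3412$ has a further point inside its bounding box are counted by the Baxter numbers. Moreover, every class of $\equiv$ contains exactly one element of $M_n$ and exactly one element of $TB_n$.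
2. $R^*_n=\{r(\pi,\rho):\text{diagram in }M_n\}$ is an explicit complete set of minimum cardinality. In particular, the minimum is attained by sequence pairs.
3. Let $\mathcal F$ be any family of packings of $n$ rectangles containing the packings $P_{\tau,\lambda}$ ($\tau\in TB_n$, $\lambda\in S_n$); an example is the family of all packings in $[0,n]^2$ with integer coordinates. Then the minimum size of a set containing a representation of every member of $\mathcal F$ is exactly $n!\,\mathrm{Baxter}_n$. Every such set of minimum size contains exactly one representation of each $P_{\tau,\lambda}$ and nothing else. In particular, this holds for every complete set of minimum size.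

*Proof.* (1) By (8), $|M_n|=\mathrm{Baxter}_n$, and $\mathrm{Baxter}_n=|TB_n|$ by Proposition 9.1. With Lemmas 10.3 and 10.2,
$$|M_n|\le\#\{\text{classes}\}\le|TB_n|=|M_n| ,$$
so all these numbers are equal. Each class has at most one element of $M_n$, and there are as many classes as elements of $M_n$; so each class has exactly one. Each class has at least one element of $TB_n$, and again the numbers agree; so each class has exactly one.

(2) $R_n^*$ is complete and $|R_n^*|=n!\,|M_n|=CR_n$ by (8).

(3) For the upper bound, $R_n^*$ contains a representation of every packing, hence of every member of $\mathcal F$, and it has $n!\,\mathrm{Baxter}_n$ elements. The lower bound in Section 8 used only the packings $P_{\tau,\lambda}$, all of which belong to $\mathcal F$; by Lemma 8.2 their coordinates are integers in $[0,n]$, so the example is justified. Now let $R$ be a set of size $n!\,\mathrm{Baxter}_n$ that contains a representation of every member of $\mathcal F$. Choose for each of the $n!\,\mathrm{Baxter}_n$ packings $P_{\tau,\lambda}$ a representation in $R$. The chosen representations are distinct, because no two of these packings share one. So they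 exhaust $R$. An element of $R$ represents only the one packing $P_{\tau,\lambda}$ for which it was chosen, so each $P_{\tau,\lambda}$ has exactly one representation in $R$, and $R$ has no further element. The last sentence is the case where $\mathcal F$ consists of all packings. $\blacksquare$
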